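# Maximal subsemigroups of $\mathbb N^{\mathbb N}$ and the finitary permutations inside them

## Two theorems on $M\cap S_{\mathbb N}$

Write $\mathcal T=\mathbb N^{\mathbb N}$ for the semigroup of all maps $\mathbb N\to\mathbb N$ under composition, $S=S_{\mathbb N}$ for the group of all permutations of $\mathbb N$ (the group of units of $\mathcal T$), and $F=\{f\in S:|\operatorname{supp}(f)|<\infty\}$, where $\operatorname{supp}(f)=\{x:xf\ne x\}$. For $Y\subseteq\mathbb N$ let $\operatorname{Sym}(Y)$ be the group of permutations of $\mathbb N$ with support in $Y$, and $F(Y)=F\cap\operatorname{Sym}(Y)$. A subsemigroup $M\neq\mathcal T$ of $\mathcal T$ is *maximal* if no subsemigroup lies strictly between $M$ and $\mathcal T$. We work in ZFC.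

**Theorem A.** There is a maximal subsemigroup $M$ of $\mathcal T$ with $M\cap S=F$. In fact there are exactly $2^{2^{\aleph_0}}$ of them.

**Theorem B.** Let $M$ be any maximal subsemigroup of $\mathcal T$. Then $F(Y)\le M$ for some infinite $Y\subseteq\mathbb N$. In particular $M\cap S$ is infinite, so there is no maximal $M$ with $M\cap S=\{\mathrm{id}\}$.

These theorems answer a question posed in "Maximal subsemigroups of the semigroup of all mappings on an infinite set". How few permutations can a maximal subsemigroup contain? More precisely, can one prove that there is no maximal subsemigroup $M$ for which $M\cap S$ is trivial or equal to $F$? The statement to be decided is a conjunction: no maximal $M$ has $M\cap S=\{\mathrm{id}\}$, and no maximal $M$ has $M\cap S=F$. By Theorem B the first clause is true; by Theorem A the second is false. So the conjunction is false. Together the theorems say that $|M\cap S|\ge\aleph_0$ for every maximal $M$, and that this bound is attained, since $F$ is countable.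

The two proofs have different characters. Theorem A is a transfinite construction. Theorem B is an algebraic case analysis with an approximation argument at its end. A structural refinement of Theorem B is stated and proved at the end of the notes as Theorem C.

**Conventions.** Maps are written on the right, so $xfg=(xf)g$. For a map $f$ and a point $z$, $zf^{-1}=\{x:xf=z\}$ is the *fibre* over $z$; when $f$ is injective and $z\in\operatorname{im}f$ we also write $zf^{-1}$ for the unique point of it. The *rank* of $f$ is $|\operatorname{im}f|$, and $\mathrm{FR}$ is the set of maps of finite rank. The *kernel* $\ker f=\{(x,y):xf=yf\}$ is an equivalence relation whose classes are the nonempty fibres. We write $1$ for the identity map and $\kappa=2^{\aleph_0}$. $A\subseteq^*B$ means that $A\setminus B$ is finite, and for maps $m=^*u$ means that $m$ and $u$ differ at only finitely many points. For instance, $\{1\}\cup 2\mathbb N\subseteq^*2\mathbb N$, and $f=^*1$ for each $f\in F$. Recall that $F(Y)$ is generated by the transpositions $(x\,y)$ with $x,y\in Y$ whenever $|Y|\ge2$.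

## Maximality on a finite set, and one infinite example

Maximality of $M\ne\mathcal T$ is equivalent to: $\langle M,s\rangle=\mathcal T$ for every $s\in\mathcal T\setminus M$. Indeed, $\langle M,s\rangle$ is a subsemigroup strictly larger than $M$, and every strictly larger subsemigroup contains such a $\langle M,s\rangle$.

**The finite analogue.** Let $n\ge2$, let $T_n$ be the semigroup of all self-maps of an $n$-element set, and let $I_n=T_n\setminus S_n$. On a finite set a product is a bijection only if every factor is, so $I_n$ is a two-sided ideal. Let $M$ be a maximal subsemigroup of $T_n$. Then $M\cup I_n$ is a subsemigroup containing $M$, so there are two possibilities. If $M\cup I_n=T_n$, then $S_n\subseteq M$. Otherwise $M\cup I_n=M$, so $I_n\subseteq M$ and $M=I_n\cup G$ with $G=M\cap S_n$. Here $G\neq\emptyset$, since $I_n\subsetneq I_n\cup\{1\}\subsetneq T_n$. So $G$ is a subgroup (a nonempty subsemigroup of a finite group), and it is a maximal subgroup, because $G<H<S_n$ would put $I_n\cup H$ strictly between. The trivial group is maximal in $S_n$ only if $|S_n|$ is prime, that is, $n=2$. For $n=2$ the two constants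 and $1$ do form a maximal subsemigroup meeting $S_2$ trivially; for $n\ge3$ nothing does.

The sensible first attempt on $\mathbb N$ is to repeat this with $\mathcal T\setminus S$ in place of $I_n$. It fails at the first line. Let $x\sigma=x+1$ and $x\pi=\max(x-1,0)$. Neither is a permutation, yet $\sigma\pi=1$. So $\mathcal T\setminus S$ is not even a subsemigroup. The repair, used for Theorem B, is to treat "not surjective" and "not injective" separately, by one-sided ideals.

**Example 1.** For $z\in\mathbb N$ put $N_z=\{m:zm=z\}\cup\mathrm{FR}$. Since $\mathrm{FR}$ is an ideal, $N_z$ is a subsemigroup, and it is proper, as it misses the permutations that move $z$. *It is maximal.* Let $s\notin N_z$, so $s$ has infinite rank and $zs\ne z$. Choose an infinite $A\ni z$ on which $s$ is injective with $z\notin As$: start with $z$ and add infinitely many points whose $s$-images are distinct and different from $zs$ and $z$. Let $p:\mathbb N\to A$ be a bijection fixing $z$. Then $p\in N_z$, and $ps$ is injective with $z\notin\operatorname{im}(ps)$. Given $h\in\mathcal T$, there is $q$ with $zq=z$ and $(xps)q=xh$ for all $x$. Then $q\in N_z$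 and $psq=h$. So $\langle N_z,s\rangle=\mathcal T$. Here $N_z\cap S$ is the stabiliser of $z$, far larger than $F(\mathbb N\setminus\{z\})$.

## Stabilisers of families of sets

For Theorem A we need maximal subsemigroups in large supply. This section gives a criterion that produces them from families of sets.

**Definition.** For $\mathcal B\subseteq\mathcal P(\mathbb N)$ let $\operatorname{Stab}(\mathcal B)=\{m\in\mathcal T:Bm\in\mathcal B\text{ for all }B\in\mathcal B\}$. For $B\subseteq\mathbb N$ let $T_B=\{t\in\mathcal T:\operatorname{im}t\subseteq B\}$.

$\operatorname{Stab}(\mathcal B)$ is a subsemigroup. For example, if $\mathcal B$ is the family of finite sets, then $\operatorname{Stab}(\mathcal B)=\mathcal T$; and $T_{\{0\}}$ contains only the constant map with value $0$.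

**Lemma 1.** Let $\mathcal B$ be closed under subsets, contain an infinite set, $\mathbb N\notin\mathcal B$, and suppose that for every $C\notin\mathcal B$ there is $q\in\operatorname{Stab}(\mathcal B)$ with $Cq=\mathbb N$. Then $M=\operatorname{Stab}(\mathcal B)$ is a maximal subsemigroup, and $\mathcal B=\{B:T_B\subseteq M\}$.

*Proof.* $M$ is proper: if $B\in\mathcal B$ is infinite, some $m\in\mathcal T$ has $Bm=\mathbb N\notin\mathcal B$.

If $B\in\mathcal B$ and $t\in T_B$, then $At\subseteq B$ for every set $A$, hence $At\in\mathcal B$. So $T_B\subseteq M$.

Now let $s\notin M$. Choose $B\in\mathcal B$ with $Bs\notin\mathcal B$, and $q\in M$ with $Bsq=\mathbb N$. Given $h\in\mathcal T$, choose for each $x$ a point $xt\in B$ with $(xt)sq=xh$. Then $t\in T_B\subseteq M$ and $tsq=h$. Hence $\langle M,s\rangle=\mathcal T$.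

Finally, if $C\notin\mathcal B$ and $q\in M$ has $Cq=\mathbb N$, the same choice of preimages gives $T_Cq=\mathcal T$. So $T_C\subseteq M$ would force $M=\mathcal T$, and therefore $T_C\not\subseteq M$. $\square$

**Example 2.** Fix $h\in\mathbb N$ and let $\mathcal B=\{B:h\notin B\text{ or }B\text{ finite}\}$. If $C\notin\mathcal B$, then $C$ is infinite and $h\in C$. Let $q$ fix $h$, map $C\setminus\{h\}$ onto $\mathbb N\setminus\{h\}$, and send all other points to some point different from $h$. Then $Cq=\mathbb N$; since only $h$ is mapped to $h$, and finite sets go to finite sets, $q\in\operatorname{Stab}(\mathcal B)$. By Lemma 1, $M=\operatorname{Stab}(\mathcal B)$ is maximal. Explicitly, $M=\{m:hm^{-1}\subseteq\{h\}\}\cup\mathrm{FR}$: if $m$ has infinite rank and $xm=h$ with $x\ne h$, some $B\not\ni h$ contains $x$ and has $Bm$ infinite, and then $B\in\mathcal B$ but $Bm\notin\mathcal B$; the other inclusion is immediate. Again $M\cap S$ is the stabiliser of a point.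

**Example 3.** Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$ and $\mathcal B=\mathcal P(\mathbb N)\setminus\mathcal U$. Given $C\in\mathcal U$, split $C$ into two infinite pieces; one of them, $C_1$, is in $\mathcal U$, and $C_2=C\setminus C_1$ is infinite. Pick $c\in C_1$. Let $q$ be the identity on $C_1$, map $C_2$ onto $\mathbb N\setminus C_1$, and send $\mathbb N\setminus C$ to $c$. Then $Cq=\mathbb N$. If $Bq\in\mathcal U$, then $(Bq\cap C_1)\setminus\{c\}\in\mathcal U$, and each point $x$ of this set has $xq^{-1}=\{x\}$, so lies in $B$; thus $B\in\mathcal U$. Hence $q\in\operatorname{Stab}(\mathcal B)$, and $\operatorname{Stab}(\mathcal B)$ is maximal.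

**Remark 1 (no filter gives $M\cap S=F$).** The natural first attempt at Theorem A is to choose the ultrafilter in Example 3 so badly that few permutations preserve it. It always fails, and it fails for every filter. Let $\mathcal C=\mathcal P(\mathbb N)\setminus\mathcal B$ be closed under supersets and pairwise intersections, with $\mathbb N\in\mathcal C$. Suppose first that some $C\in\mathcal C$ has infinite complement, and let $f\in\operatorname{Sym}(\mathbb N\setminus C)$. Then $Bf\cap C=B\cap C$ for every $B$. So if $Bf\in\mathcal C$, then $B\supseteq Bf\cap C\in\mathcal C$ and $B\in\mathcal C$. Hence $\operatorname{Sym}(\mathbb N\setminus C)\subseteq\operatorname{Stab}(\mathcal B)$, and this group has elements of infinite support. If instead all members of $\mathcal C$ are cofinite, let $X=\{h:\mathbb N\setminus\{h\}\notin\mathcal C\}$. Every member of $\mathcal C$ contains $X$, and every cofinite set containing $X$ is a finite intersection of sets $\mathbb N\setminus\{h\}\in\mathcal C$ (or is $\mathbb N$). So $\mathcal C$ is the family of cofinite sets containing $X$, every permutation with $Xf=X$ is in $\operatorname{Stab}(\mathcal B)$,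 and one of $X$, $\mathbb N\setminus X$ is infinite. So $\mathcal C$ must be far from closed under intersections.

## Excluding every permutation of infinite support

We want $\mathcal B$ as in Lemma 1, with complement $\mathcal C$, such that $\mathcal B$ is closed under finite modifications (this gives $F\subseteq M$) and such that each permutation $g$ of infinite support is excluded. To exclude $g$ we need a set $L\in\mathcal B$ with $V:=Lg\in\mathcal C$. So for each $g$ we should choose an infinite set $V_g$ to be put into $\mathcal C$, with $L_g=V_gg^{-1}$ to be kept out of $\mathcal C$.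

What must be arranged between $V_g$ and $L_{g'}$? At least $V_g\not\subseteq^*L_{g'}$. But this alone is not enough: Lemma 1 wants every member of $\mathcal C$ to be spread onto $\mathbb N$ by a member of $\operatorname{Stab}(\mathcal B)$, and we shall achieve this by putting into $\mathcal C$ smaller and smaller copies of the sets $V_g$ inside one another. A subset of $V_g$ may well lie inside $L_{g'}$ even if $V_g$ does not. The condition "$V_g\cap L_{g'}$ is finite" would pass to subsets, but it cannot be met.

**Remark 2.** There is no choice of infinite sets $V_g$, for all $g$ of infinite support, such that $V_g\cap V_{g'}g'^{-1}$ is finite for all $g,g'$. Suppose there is. Fix one $g$ and let $g'$ be a permutation with infinite support contained in $V_g$. A point of $V_{g'}$ fixed by $g'$ lies in $V_{g'}\cap V_{g'}g'^{-1}$, so there are finitely many of these, and $V_{g'}\subseteq^*\operatorname{supp}g'$. Hence $V_{g'}g'^{-1}\subseteq^*\operatorname{supp}g'\subseteq V_g$, so the infinite set $V_{g'}g'^{-1}$ meets $V_g$ in an infinite set, a contradiction.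

The way out is a condition of intermediate strength. Split $\mathbb N=E_1\sqcup E_2$ into two infinite halves, let every $V$ be infinite in both halves, and ask only that *in one of the halves* $V_g\cap L_{g'}$ is finite. If all the self-copies we form respect the halves, the witness survives in the same half. The freedom to pick the half is what lets us handle, say, a permutation that fixes one half pointwise: its $V$ and $L$ then coincide in that half, but can be disjoint in the other.

## Convergent subsets of the binary tree

To keep $\kappa$ many sets $V$ and $L$ under control during a recursion of length $\kappa$, each will be assigned finitely many "limits", and at each stage there will be unused limits left.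

Let $2^{<\omega}$ be the countable set of finite $0$–$1$ sequences (*nodes*), and call elements of $2^\omega$ *reals*. For a real $r$ let $r|n$ be its initial segment of length $n$. Fix $\mathbb N=E_1\sqcup E_2$ with both parts infinite, and identify each $E_i$ with $2^{<\omega}$ by a bijection. Let $D^i_r\subseteq E_i$ be the branch $\{r|n:n\in\mathbb N\}$.

**Definition.** An infinite $A\subseteq E_i$ *converges to* $r\in2^\omega$, written $A\to r$, if for each $n$ all but finitely many $t\in A$ extend $r|n$. A set $A\subseteq E_i$ is *tame* if it is a finite union of finite sets and convergent sets.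

For example, $D^i_r$ converges to $r$; so does the antichain of all nodes obtained from some $r|n$ by appending the digit different from the next digit of $r$. A union of two branches is tame. The following facts are all we use.

1. Infinite subsets of a set converging to $r$ converge to $r$.
2. Every infinite $A\subseteq E_i$ contains a convergent set. For each $n$ only finitely many nodes have length less than $n$, and there are finitely many nodes of length $n$. So we can choose $r|0,r|1,\dots$ successively, each extending the one before, with infinitely many elements of $A$ extending each $r|n$. Picking distinct $a_n\in A$ extending $r|n$ gives a set converging to $r$.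
3. Sets converging to different points $r\ne l$ have finite intersection: if $r|n\ne l|n$, all but finitely many elements of the intersection would have to extend both $r|n$ and $l|n$, which is impossible.
4. Let $A$ be tame, say a union of a finite set and sets $A_1,\dots,A_k$ converging to $r_1,\dots,r_k$. Call $r$ a *limit* of $A$ if some infinite subset of $A$ converges to $r$. Such a subset meets some $A_j$ in an infinite set, so $r=r_j$ by facts 1 and 3. So $A$ has finitely many limits, and $A$ meets every set converging to a non-limit of $A$ in a finite set.

By fact 2, if $A$ is infinite, $f$ is injective and $Af\subseteq E_i$, then some infinite $A'\subseteq A$ has $A'f$ convergent. We call passing to $A'$ *thinning*. By fact 1, thinning preserves convergence already achieved.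

## A recursion of length $2^{\aleph_0}$

**Proposition 2.** Let $I=\kappa\times\{0,1\}$, ordered lexicographically, let $(g_\alpha)_{\alpha<\kappa}$ enumerate the permutations of infinite support, and let $\varepsilon:\kappa\to\{0,1\}$. There are sets $V_\iota,L_\iota$ $(\iota\in I)$ such that

- (P1) $V_\iota\cap E_1$ and $V_\iota\cap E_2$ are infinite and convergent;
- (P2) for all $\iota,\iota'\in I$ there is $i\in\{1,2\}$ with $V_\iota\cap L_{\iota'}\cap E_i$ finite;
- (P3) $L_{(\alpha,0)}=V_{(\alpha,0)}g_\alpha^{-1}$;
- (P4) $\{V_{(\alpha,1)},L_{(\alpha,1)}\}=\{V^0,V^1\}$ with $V_{(\alpha,1)}=V^{\varepsilon(\alpha)}$, where $(V^0,V^1)$ depends only on the data constructed before stage $(\alpha,1)$.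

The stages $(\alpha,0)$ exclude $g_\alpha$; the stages $(\alpha,1)$ serve only to count the semigroups. There are exactly $\kappa$ permutations of infinite support, so the enumeration exists: $|\mathcal T|=\kappa$, and the products of infinite subsets of a fixed infinite set of disjoint transpositions already give $\kappa$.

*Proof.* **Step 1 (reduction to three conditions).** The purpose of this step is to replace (P2), which concerns all pairs of stages, by conditions on one stage. We construct by recursion on $\iota\in I$, making all choices by a fixed well-ordering, and keep in addition $L_\iota\cap E_1$ and $L_\iota\cap E_2$ tame. Each $\iota\in I$ has fewer than $\kappa$ predecessors, and each earlier set $V_{\iota'}\cap E_i$, $L_{\iota'}\cap E_i$ has finitely many limits. So fewer than $\kappa$ reals are limits of such sets with $\iota'<\iota$. Call the other reals *new*; there are $\kappa$ of them. I claim that it suffices to find $V=V_\iota$, $L=L_\iota$ with (P1), with (P3) or (P4) according to the stage, with $L\cap E_1,L\cap E_2$ tame, and with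

- (N1) for some $i$, $V\cap E_i$ converges to a new point;
- (N2) for some $i$, $L\cap E_i$ is finite or converges to a new point;
- (N3) for some $i$, $V\cap L\cap E_i$ is finite.

Let $\iota'<\iota$. By (N1) and fact 4, $V_\iota\cap L_{\iota'}\cap E_i$ is finite for some $i$, because the new point is not a limit of the tame set $L_{\iota'}\cap E_i$. By (N2) and fact 3, $V_{\iota'}\cap L_\iota\cap E_i$ is finite for some $i$, because $V_{\iota'}\cap E_i$ converges to a point that is not new. And (N3) is (P2) for the pair $(\iota,\iota)$. This proves the claim.

**Step 2 (stage $(\alpha,1)$).** This step provides two interchangeable sets. Take distinct new $r^0,r^1$ and put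
$$V^\delta=D^1_{r^\delta}\cup D^2_{r^\delta}\quad(\delta=0,1),\qquad V=V^{\varepsilon(\alpha)},\qquad L=V^{1-\varepsilon(\alpha)}.$$
The choice of $r^0,r^1$ uses only the earlier data, so (P4) holds; (P1) and tameness are clear, and (N1), (N2), (N3) hold with $i=1$, the last by fact 3.

**Step 3 (stage $(\alpha,0)$: set-up).** We now treat $g=g_\alpha$; we must find $V$ such that it and $L=Vg^{-1}$ satisfy the conditions. The set-up records how $g^{-1}$ moves the halves. Let
$$E_{ij}=\{x\in E_i:xg^{-1}\in E_j\},\qquad E_i=E_{i1}\sqcup E_{i2}.$$
Let $r$ be new. Pick $j,k$ such that $D^1_r\cap E_{1j}$ and $D^2_r\cap E_{2k}$ are infinite.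

**Step 4 (Cases 1 and 2).** Here all of $L$ can be pushed into one half, so that the other half is free.

*Case 1: $E_{2j}$ is infinite.* Choose infinite $X\subseteq D^1_r\cap E_{1j}$ and $Z\subseteq E_{2j}$, thinned so that $Z$, $Xg^{-1}$, $Zg^{-1}$ converge. Let $V=X\cup Z$ and $L=Vg^{-1}=Xg^{-1}\cup Zg^{-1}\subseteq E_j$. (P1) holds, as $V\cap E_1=X\to r$ and $V\cap E_2=Z$ converges. $L\cap E_j=L$ is a union of two convergent sets, so tame, and $L\cap E_{3-j}=\emptyset$. (N1) holds with $i=1$; (N2) and (N3) hold with $i=3-j$.

*Case 2: $E_{1k}$ is infinite.* Choose infinite $Z\subseteq D^2_r\cap E_{2k}$ and $X\subseteq E_{1k}$, thinned so that $X$, $Xg^{-1}$, $Zg^{-1}$ converge, and let $V=X\cup Z$, $L=Vg^{-1}\subseteq E_k$. As before, (N1) holds with $i=2$, because $V\cap E_2=Z\to r$, and (N2), (N3) hold with $i=3-k$.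

**Step 5 (Case 3: $E_{2j}$ and $E_{1k}$ are finite).** In this remaining case $g$ either almost exchanges the halves or almost preserves them. Since $E_{1j}$ is infinite, $k\ne j$, so $k=3-j$.

*Case 3a: $j=2$, $k=1$.* Then $E_{22}$ and $E_{11}$ are finite. For all but finitely many $x\in E_1$ we have $xg^{-1}\in E_2$, since $E_{11}$ is finite, and $xg\in E_2$, since $x\in E_1$ and $xg\in E_1$ imply $xg\in E_{11}$. Let $l\ne r$ be new. Choose an infinite $X\subseteq D^1_r$ with $Xg^{-1}\subseteq E_2$ convergent, and an infinite $Y\subseteq D^1_l$ with $Z:=Yg\subseteq E_2$ convergent (discard finitely many points and thin). Let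
$$V=X\cup Z,\qquad L=Vg^{-1}=Xg^{-1}\cup Y .$$
Then $V\cap E_1=X\to r$ and $V\cap E_2=Z$ converges, so (P1) holds; $L\cap E_1=Y\to l$ and $L\cap E_2=Xg^{-1}$ converges, so they are tame. As $r\ne l$ are new, (N1), (N2), (N3) hold with $i=1$.

*Case 3b: $j=1$, $k=2$.* Then $E_{21}$ and $E_{12}$ are finite. For each $i$ and all but finitely many $x\in E_i$ we have $xg^{-1}\in E_i$, and also $xg\in E_i$, since $x\in E_i$ and $xg\in E_{3-i}$ put $xg$ into the finite set $E_{3-i,\,i}$. We use the following:
$$\text{every infinite }A\subseteq\operatorname{supp}g\text{ contains an infinite }Q\text{ with }Q\cap Qg^{-1}=\emptyset. \tag{1}$$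
Indeed, pick $a_n\in A$ inductively outside $\{a_m,a_mg,a_mg^{-1}:m<n\}$ and let $Q=\{a_n:n\in\mathbb N\}$. If $a_n=a_mg^{-1}$, then $n\ne m$ since $a_n\in\operatorname{supp}g$; $n>m$ is excluded by the choice of $a_n$; and $n<m$ is excluded because $a_m=a_ng$.

Since $g$ has infinite support, we can choose $i$ with $\operatorname{supp}g\cap E_i$ infinite. Put $i'=3-i$ and $D=D^{i'}_r$.

Suppose first that $g$ fixes infinitely many points of $D$, and let $P\subseteq D$ be an infinite set of fixed points. Choose an infinite $Q\subseteq\operatorname{supp}g\cap E_i$ with $Qg^{-1}\subseteq E_i$ and $Q\cap Qg^{-1}=\emptyset$, by discarding finitely many points and using (1), and thin it so that $Q$ and $Qg^{-1}$ converge. Let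
$$V=P\cup Q,\qquad L=Vg^{-1}=P\cup Qg^{-1}.$$
$V\cap E_{i'}=L\cap E_{i'}=P\to r$, so (N1) and (N2) hold with $i'$. $V\cap L\cap E_i=Q\cap Qg^{-1}=\emptyset$, so (N3) holds with $i$. (P1) and tameness are clear.

Otherwise $g$ moves infinitely many points of $D$. Choose an infinite $P\subseteq D$ with $Pg^{-1}\subseteq E_{i'}$ convergent and $P\cap Pg^{-1}=\emptyset$, by (1) applied to $D\cap\operatorname{supp}g$ without finitely many points, and thinning. Let $l$ be new, and let $Y\subseteq D^i_l$ be infinite with $Q:=Yg\subseteq E_i$ convergent. Let
$$V=P\cup Q,\qquad L=Vg^{-1}=Pg^{-1}\cup Y.$$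
(N1): $V\cap E_{i'}=P\to r$. (N2): $L\cap E_i=Y\to l$. (N3): $V\cap L\cap E_{i'}=P\cap Pg^{-1}=\emptyset$. Moreover $V\cap E_i=Q$ and $L\cap E_{i'}=Pg^{-1}$ converge, so (P1) and tameness hold. $\square$

## Theorem A: the family generated by self-copies

**Step 1 (the family $\mathcal B$).** We turn the sets $V_\iota$ into a family $\mathcal C$ that contains copies of itself. For $\iota\in I$ let $s_\iota:\mathbb N\to\mathbb N$ be an injection mapping $E_i$ bijectively onto $V_\iota\cap E_i$ for $i=1,2$; so $\mathbb Ns_\iota=V_\iota$. Let $\Sigma$ be the monoid generated by all $s_\iota$, and let $V_w=\mathbb Nw$ for $w\in\Sigma$. Every $w\in\Sigma$ is injective with $E_iw\subseteq E_i$. Put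
$$\mathcal C=\{C:V_w\subseteq^*C\text{ for some }w\in\Sigma\},\qquad\mathcal B=\mathcal P(\mathbb N)\setminus\mathcal C. \tag{2}$$
$\mathcal C$ is closed under supersets and finite modifications, so $\mathcal B$ is closed under subsets and finite modifications. Taking $w=1$ gives $\mathbb N\notin\mathcal B$, and taking $w=s_\iota$ gives $V_\iota\in\mathcal C$.

**Step 2 (Claim 1: $L_\iota\in\mathcal B$ for all $\iota$).** This is where the two halves pay off. Suppose $V_w\subseteq^*L_\iota$ with $w\in\Sigma$. If $w=1$, then $L_\iota$ is cofinite, so $V_\iota\cap L_\iota\cap E_i$ is infinite for both $i$ by (P1), contradicting (P2). Otherwise $w=us_{\iota'}$ with $u\in\Sigma$. By (P2) some $V_{\iota'}\cap L_\iota\cap E_i$ is finite. Now $E_iu$ is an infinite subset of $E_i$, so $(E_iu)s_{\iota'}\subseteq V_w$ is an infinite subset of $V_{\iota'}\cap E_i$. It meets $L_\iota$ in a finite set, so $V_w\setminus L_\iota$ is infinite, a contradiction.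

In particular $\mathcal B$ contains an infinite set, for example $L_{(0,0)}$.

**Step 3 (Claim 2: for $C\in\mathcal C$ there is $q\in\operatorname{Stab}(\mathcal B)$ with $Cq=\mathbb N$).** This is the remaining hypothesis of Lemma 1. The idea is to let $q$ undo an element of $\Sigma$, going one level deeper than needed so as to have spare points to repair a finite error.

Let $V_w\subseteq^*C$. Fix any $\iota$ and put $w'=s_\iota w$. The set $V_\iota$ is coinfinite: $V_\iota\cap E_1$ converges to some point, so by fact 3 it meets the branch $D^1_{r'}$ finitely for any other real $r'$. As $w$ is injective, $V_w\setminus V_{w'}=(\mathbb N\setminus V_\iota)w$ is infinite, and since $V_w\subseteq^*C$, the set $C\setminus V_{w'}$ is infinite. Also $V_{w'}\subseteq V_w\subseteq^*C$ and $w'$ is injective, so $G=\{x:xw'\notin C\}$ is finite.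

Define $q$ as follows. Let $(xw')q=x$ for all $x$. Choose $|G|$ points of $C\setminus V_{w'}$ and map them bijectively onto $G$. Map all other points of $\mathbb N\setminus V_{w'}$ to a fixed point $c$. Then $Cq\supseteq(\mathbb N\setminus G)\cup G=\mathbb N$.

Let $Bq\in\mathcal C$, say $V_u\subseteq^*Bq$ with $u\in\Sigma$. For $x\notin G\cup\{c\}$ we have $xq^{-1}=\{xw'\}$; so if also $x\in Bq$, then $xw'\in B$. Since $u$ is injective and $V_u\subseteq^* Bq$, for all but finitely many $y$ the point $x=yu$ lies in $Bq\setminus(G\cup\{c\})$, and then $yuw'\in B$. Thus $V_{uw'}\subseteq^*B$ with $uw'\in\Sigma$, so $B\in\mathcal C$. We have shown that $Bq\in\mathcal C$ implies $B\in\mathcal C$; hence $q\in\operatorname{Stab}(\mathcal B)$.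

**Step 4 ($M\cap S=F$).** By Lemma 1, $M=\operatorname{Stab}(\mathcal B)$ is a maximal subsemigroup; we compute its permutations. If $f\in F$ and $B\in\mathcal B$, then $Bf$ is a finite modification of $B$, so $Bf\in\mathcal B$. Hence $F\subseteq M$. If $g=g_\alpha$ has infinite support and $\iota=(\alpha,0)$, then $L_\iota\in\mathcal B$ by Claim 1, but $L_\iota g=V_\iota\notin\mathcal B$ by (P3), so $g\notin M$. Therefore $M\cap S=F$.

**Step 5 (counting).** We vary $\varepsilon$; let $\mathcal B_\varepsilon$, $\mathcal C_\varepsilon$ be the resulting families. Let $\varepsilon\ne\varepsilon'$ first differ at $\alpha$. The two constructions agree before stage $(\alpha,1)$, so by (P4) the pair $(V^0,V^1)$ is the same for both. For $\varepsilon$ we have $V^{\varepsilon(\alpha)}=V_{(\alpha,1)}\in\mathcal C_\varepsilon$ and $V^{1-\varepsilon(\alpha)}=L_{(\alpha,1)}\in\mathcal B_\varepsilon$, by Claim 1. Since $\varepsilon'(\alpha)=1-\varepsilon(\alpha)$, for $\varepsilon'$ the roles are reversed. So $\mathcal B_\varepsilon\ne\mathcal B_{\varepsilon'}$. By the last statement of Lemma 1, $\mathcal B_\varepsilon$ can be read off from $\operatorname{Stab}(\mathcal B_\varepsilon)$,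 so the two semigroups differ. This gives $2^\kappa$ of them; as $|\mathcal T|=\kappa$, $\mathcal T$ has only $2^\kappa$ subsets. This proves Theorem A. $\blacksquare$

## Theorem B: one-sided ideals in place of the non-units

If $F\subseteq M$, Theorem B holds with $Y=\mathbb N$. So **from now on $M$ is a maximal subsemigroup with $F\not\subseteq M$.** Since $F$ is generated by the transpositions, we can fix a transposition $f_0\notin M$. In particular $S\not\subseteq M$. Moreover $1\in M$: otherwise $M\cup\{1\}$ is a subsemigroup properly containing $M$, so $M\cup\{1\}=\mathcal T$; then $M$ contains a transposition, hence its square $1$, a contradiction.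

In the finite case we adjoined the ideal of non-units to $M$. Now we adjoin a set of maps that are not surjective, or a set of maps that are not injective. The sets $T_B$ are left ideals: $\mathcal TT_B\subseteq T_B$. The dual notion is as follows.

**Definition.** For an equivalence relation $\rho$ on $\mathbb N$ let $K_\rho=\{t\in\mathcal T:\rho\subseteq\ker t\}$. A map $m$ is *injective mod $\rho$* if $(xm,ym)\in\rho$ implies $x=y$. Put $m\rho=\{(x,y):(xm,ym)\in\rho\}$, again an equivalence relation. Let $\Delta$ be equality.

For example, let $\rho$ have the classes $\{2k,2k+1\}$. Then $K_\rho$ consists of the maps with $(2k)t=(2k+1)t$ for all $k$; the map $x\mapsto2x$ is injective mod $\rho$; and for $x\sigma=x+1$ the relation $\sigma\rho$ has the classes $\{0\},\{1,2\},\{3,4\},\dots$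

We note that $K_\rho\mathcal T\subseteq K_\rho$, that $m$ is injective mod $\rho$ if and only if $m\rho=\Delta$, and that
$$(mm')\rho=m(m'\rho), \tag{3}$$
since both sides say $(xmm',ymm')\in\rho$. A map that is injective mod some $\rho$ is injective, because $\rho$ is reflexive.

**Step 1 (two dichotomies).** This step plays the role of "$I_n\subseteq M$ or $M\cup I_n=T_n$".

**(L)** *For each $B\subseteq\mathbb N$ exactly one holds: $T_B\subseteq M$, or $Bm=\mathbb N$ for some $m\in M$.*

If both hold, then $\mathcal T=T_Bm\subseteq M$ (choose preimages in $B$), a contradiction. Suppose $Bm\ne\mathbb N$ for all $m\in M$. Put $U=M\cup T_BM$. As $MT_B\subseteq T_B$, we have $M\cdot T_BM\subseteq T_BM$, $T_BM\cdot M\subseteq T_BM$ and $T_BM\cdot T_BM\subseteq T_BT_BM\subseteq T_BM$, so $U$ is a subsemigroup. An element $tm$ of $T_BM$ has image inside $Bm\ne\mathbb N$, so it is not surjective. Hence $U\cap S\subseteq M$; as $S\not\subseteq M$, $U\neq\mathcal T$. By maximality $U=M$, and $T_B=T_B1\subseteq M$.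

Put $\mathcal B=\{B:T_B\subseteq M\}$. It is closed under subsets, and $\mathbb N\notin\mathcal B$. Moreover
$$M\subseteq\operatorname{Stab}(\mathcal B). \tag{4}$$
Indeed, if $B\in\mathcal B$, $m\in M$ and $Bm\notin\mathcal B$, then $Bmm'=\mathbb N$ for some $m'\in M$ by (L), and $mm'\in M$ contradicts (L) for $B$.

**(R)** *For each $\rho$ exactly one holds: $K_\rho\subseteq M$, or some $m\in M$ is injective mod $\rho$.*

If both hold, let $h\in\mathcal T$. The points $xm$ lie in distinct $\rho$-classes, so there is $t$, constant on each $\rho$-class, with $(xm)t=xh$ for all $x$. Then $t\in K_\rho\subseteq M$ and $h=mt\in M$. So $M=\mathcal T$, a contradiction. Suppose no $m\in M$ is injective mod $\rho$. Put $U=M\cup MK_\rho$, which is a subsemigroup because $K_\rho\mathcal T\subseteq K_\rho$. For $m\in M$ and $t\in K_\rho$ there are $x\ne y$ with $(xm,ym)\in\rho\subseteq\ker t$, so $mt$ is not injective. Hence $U\cap S\subseteq M$, $U\ne\mathcal T$, $U=M$, and $K_\rho=1K_\rho\subseteq M$.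

Put $\mathcal D=\{\rho:K_\rho\subseteq M\}$. Then $\Delta\notin\mathcal D$, since $K_\Delta=\mathcal T$. Let $\operatorname{Stab}(\mathcal D)=\{m:m\rho\in\mathcal D\text{ for all }\rho\in\mathcal D\}$, a subsemigroup by (3). Moreover
$$M\subseteq\operatorname{Stab}(\mathcal D). \tag{5}$$
Indeed, if $m\in M$ and $m\rho\notin\mathcal D$, some $m'\in M$ is injective mod $m\rho$, so $(m'm)\rho=m'(m\rho)=\Delta$. Thus $m'm\in M$ is injective mod $\rho$, and $\rho\notin\mathcal D$.

For $N_z$ in Example 1, $\mathcal B$ consists of the finite sets and $\mathcal D$ of the equivalences with finitely many classes, since any $T_B$ with $B$ infinite, and any $K_\rho$ with infinitely many classes, contains a map of infinite rank that moves $z$. We split the proof according to whether $\mathcal B$ or $\mathcal D$ contains more than this.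

## Theorem B when $\mathcal B$ contains an infinite set

**Step 2.** Here we describe $M$ by $\mathcal B$ and find $Y$. Some map sends an infinite member of $\mathcal B$ onto $\mathbb N\notin\mathcal B$, so $\operatorname{Stab}(\mathcal B)\neq\mathcal T$, and by (4) and maximality $M=\operatorname{Stab}(\mathcal B)$. Let
$$X=\{h:\mathbb N\setminus\{h\}\in\mathcal B\}.$$
In Example 2 this is the one-point set $\{h\}$, so $\operatorname{Sym}(X)$ may well be trivial; hence we must also look outside $X$.

**Step 2.1 ($\operatorname{Sym}(X)\subseteq M$).** This settles the case of infinite $X$. Every $C\notin\mathcal B$ contains $X$: if $h\in X\setminus C$, then $C\subseteq\mathbb N\setminus\{h\}\in\mathcal B$. Let $f\in\operatorname{Sym}(X)$ and $B\in\mathcal B$. If $Bf\notin\mathcal B$, then $X\subseteq Bf$, so $X=Xf^{-1}\subseteq B$, and then $Bf=B\in\mathcal B$, a contradiction. So $f\in\operatorname{Stab}(\mathcal B)=M$.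

**Step 2.2 (a rigidity property, needed for finite $X$).** *If $q\in M$ is surjective, then $q$ maps $X$ injectively into $X$, and no point outside $X$ is mapped into $Xq$.* Let $h\in X$. Then $(\mathbb N\setminus\{h\})q\in\mathcal B$, so it is not $\mathbb N$; as $q$ is surjective, it equals $\mathbb N\setminus\{hq\}$. Hence $hq\in X$, and $h$ is the only point mapped to $hq$.

**Step 2.3 (if $X$ is finite, then $F(\mathbb N\setminus X)\subseteq M$).** It suffices to deal with transpositions. Let $f=(x\,y)\notin M$ with $x,y\notin X$. There is $B\in\mathcal B$ with $Bf\notin\mathcal B$. Then $Bf\ne B$, so $B$ contains exactly one of $x,y$, say $y\in B$, $x\notin B$. By (L) there is $q\in M$ with $Bfq=\mathbb N$, that is,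
$$(B\setminus\{y\})q\cup\{xq\}=\mathbb N.$$
Thus $Bq\supseteq\mathbb N\setminus\{xq\}$. As $Bq\in\mathcal B$, $Bq\ne\mathbb N$; so $Bq=\mathbb N\setminus\{xq\}$ and $xq\in X$. Here $q$ is surjective, so Step 2.2 and finiteness give $Xq=X$. So the point $x\notin X$ is mapped into $Xq$, which contradicts Step 2.2.

Hence $F(Y)\subseteq M$ with $Y=X$ if $X$ is infinite, and $Y=\mathbb N\setminus X$ otherwise.

## Theorem B when $\mathcal D$ contains an equivalence with infinitely many classes

For $a\ne b$ let $\rho_{ab}$ be the equivalence whose only nontrivial class is $\{a,b\}$.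

**Example 4.** Let $M=\{m:am=bm\text{ or }\{am,bm\}=\{a,b\}\}\cup\mathrm{FR}$, a proper subsemigroup. It is maximal. Let $s\notin M$: then $s$ has infinite rank, $as\neq bs$, and one of $a,b$, say $d$, is not in $\{as,bs\}$. Choose an infinite $A\ni a,b$ on which $s$ is injective with $d\notin As$, and a bijection $p:\mathbb N\to A$ fixing $a$ and $b$. Then $p\in M$ and $ps$ is injective with $d\notin\operatorname{im}(ps)$. So for each $h\in\mathcal T$ there is $q$ with $(xps)q=xh$ for all $x$ and $aq=bq$. Then $q\in M$ and $psq=h$. Here $\mathcal D$ consists of the $\rho$ with $(a,b)\in\rho$ and those with finitely many classes: if $\rho$ is neither, some $t\in K_\rho$ has infinite rank, $at\ne bt$ and $\{at,bt\}\ne\{a,b\}$. So $\rho_{ab}$ is the only $\rho_{cd}$ in $\mathcal D$.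

**Step 3.** Here we describe $M$ by $\mathcal D$ and find $Y$. If $\rho\in\mathcal D$ has infinitely many classes, some $m\in\mathcal T$ is injective mod $\rho$, and then $m\rho=\Delta\notin\mathcal D$. So $\operatorname{Stab}(\mathcal D)\ne\mathcal T$, and by (5) $M=\operatorname{Stab}(\mathcal D)$. Let
$$\Gamma=\{\{a,b\}:a\ne b,\ \rho_{ab}\in\mathcal D\},\qquad Q=\bigcup\Gamma.$$
In Example 4, $Q=\{a,b\}$.

**Step 3.1 (injective members of $M$ respect $Q$).** *If $m\in M$ is injective, then $Q\subseteq\operatorname{im}m$ and $Qm^{-1}\subseteq Q$.* Let $\{a,b\}\in\Gamma$. Then $m\rho_{ab}\in\mathcal D$, so it is not $\Delta$. As $m$ is injective, this means that some $x\ne y$ have $\{xm,ym\}=\{a,b\}$. So $a,b\in\operatorname{im}m$ and $m\rho_{ab}=\rho_{am^{-1},\,bm^{-1}}$, that is, $\{am^{-1},bm^{-1}\}\in\Gamma$.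

**Step 3.2 (a witness for $f\notin M$).** *Let $f\in S\setminus M$. Then there are $\rho\in\mathcal D$ and an injective $m\in M$ with image $A$ such that $Af$ consists of pairwise $\rho$-inequivalent points, but $A$ does not; in particular $Af\ne A$.* As $M=\operatorname{Stab}(\mathcal D)$, there is $\rho\in\mathcal D$ with $f\rho\notin\mathcal D$, and by (R) some $m\in M$ is injective mod $f\rho$. By (3), $(mf)\rho=m(f\rho)=\Delta$, so $mf$ is injective mod $\rho$: the points of $Af$ are pairwise $\rho$-inequivalent, and $mf$, hence $m$, is injective. On the other hand $m\rho\in\mathcal D$ by (5), so $m\rho\ne\Delta$, and $A$ contains two distinct $\rho$-equivalent points.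

**Step 3.3 ($\operatorname{Sym}(Q)\subseteq M$).** This settles the case of infinite $Q$. If $f\in\operatorname{Sym}(Q)\setminus M$, take $A$ as in Step 3.2. By Step 3.1, $Q\subseteq A$, so $Af=A$, a contradiction.

**Step 3.4 (if $Q$ is finite, then $F(\mathbb N\setminus Q)\subseteq M$).** Again it suffices to treat transpositions. Let $f=(x\,y)\notin M$ with $x,y\notin Q$, and take $\rho,m,A$ as in Step 3.2. As $Af\ne A$, exactly one of $x,y$ lies in $A$, say $y$. Then $A\setminus\{y\}\subseteq Af$, so the points of $A\setminus\{y\}$ are pairwise inequivalent, while those of $A$ are not. So some $a\in A\setminus\{y\}$ is equivalent to $y$, and only one, since two of them would be equivalent to each other. Thus $\{a,y\}$ is the only pair of distinct $\rho$-equivalent points in $A$, and $m\rho=\rho_{ym^{-1},\,am^{-1}}$. As $m\rho\in\mathcal D$, the point $b:=ym^{-1}$ lies in $Q$. By Step 3.1, $m^{-1}$ maps $Q$ injectively into $Q$; as $Q$ is finite, it permutes $Q$, so $Qm=Q$ and $y=bm\in Q$, a contradiction.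

Hence $F(Y)\subseteq M$ with $Y=Q$ if $Q$ is infinite, and $Y=\mathbb N\setminus Q$ otherwise.

## Theorem B in the remaining case: approximation up to finite error

**Step 4.** Now $\mathcal B$ contains no infinite set and $\mathcal D$ contains no equivalence with infinitely many classes. By (L) and (R):

- (i) every infinite $C$ has some $q\in M$ with $Cq=\mathbb N$;
- (ii) for every $\rho$ with infinitely many classes, some $p\in M$ is injective mod $\rho$.

So $M$ is rich, and we shall show that it is one of the semigroups $N_z$. Let $P$ be the set of injective elements of $M$, which is closed under products and contains $1$, and let $Z=\bigcap_{p\in P}\operatorname{im}p$. Applying (ii) to $\rho_{ab}$ gives $p\in P$ with $\{a,b\}\not\subseteq\operatorname{im}p$. Hence $|Z|\le1$.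

**Step 4.1 (if $Z=\{z\}$, then $M=N_z$).** We show that everything in $M$ of infinite rank fixes $z$. Let $p,p'\in P$. As $p'p\in P$, $z\in\operatorname{im}(p'p)$, so $zp^{-1}\in\operatorname{im}p'$. As $p'$ is arbitrary, $zp^{-1}\in Z$, so $zp=z$. Now let $m\in M$ have infinite rank. Then $\ker m$ has infinitely many classes, and (ii) gives $p\in M$ injective mod $\ker m$, which says that $pm$ is injective. Then $p,pm\in P$ and $zm=(zp)m=z(pm)=z$. So $M\subseteq\{m:zm=z\}\cup\mathrm{FR}$, a proper subsemigroup; by maximality equality holds. Then $\operatorname{Sym}(\mathbb N\setminus\{z\})\subseteq M$, so Theorem B holds with $Y=\mathbb N\setminus\{z\}$.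

**Step 4.2 (the case $Z=\emptyset$ is impossible).** Assume $Z=\emptyset$. We derive $M=\mathcal T$. The idea is that $f_0$ moves only two points, so writing a map as a product of elements of $M$ and copies of $f_0$, and then deleting the $f_0$'s, changes it only at finitely many points if the map is finite-to-one. So $M$ contains every finite-to-one map up to a finite error. Then infinitely many disjoint copies of $\mathbb N$, injected by elements of $M$, let us dodge the error.

**(a)** *For each finite $D$ some $p\in P$ has $\operatorname{im}p\cap D=\emptyset$.* This lets us avoid finite errors. Induct on $|D|$; for $D=\emptyset$ take $p=1$. Let $\operatorname{im}p\cap D=\emptyset$ and $d\notin D$. If $d\notin\operatorname{im}p$, then $p$ avoids $D\cup\{d\}$. If $d=d'p$, take $p'\in P$ with $d'\notin\operatorname{im}p'$, which exists since $Z=\emptyset$. Then $p'p\in P$ has image inside $\operatorname{im}p$, and $d\notin\operatorname{im}(p'p)$ as $p$ is injective. So $p'p$ avoids $D\cup\{d\}$.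

**(b)** *For each finite-to-one $u\in\mathcal T$ (all fibres finite) there is $m\in M$ with $m=^*u$.* This is the approximation. As $M$ is maximal and $f_0\notin M$, $\langle M,f_0\rangle=\mathcal T$; as $1\in M$, we can write
$$u=m_0f_0m_1f_0\cdots f_0m_k,\qquad m_i\in M.$$
Let $a_i=m_0f_0m_1\cdots f_0m_i$ and $h_i=a_im_{i+1}\cdots m_k$ for $0\le i\le k$. Then $h_k=u$ and $h_0=m_0m_1\cdots m_k\in M$. The maps $h_i=a_im_{i+1}\cdots m_k$ and $h_{i+1}=a_if_0m_{i+1}\cdots m_k$ differ only at points $x$ with $xa_i\in\operatorname{supp}f_0$. Since $a_i$ is a left factor of $u$, $\ker a_i\subseteq\ker u$, so $a_i$ is finite-to-one, and there are finitely many such $x$. Thus $h_i=^*h_{i+1}$ for all $i<k$, and $h_0=^*u$.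

**(c)** *Some $q\in M$ has all fibres $xq^{-1}$ infinite.* This gives room for pairwise distinct choices later. Let $W$ be the set of maps with only finitely many infinite fibres. For $f,g\in\mathcal T$ the fibre $z(fg)^{-1}$ is the union of the sets $yf^{-1}$ with $y\in zg^{-1}$. It is infinite only if $zg^{-1}$ is infinite or $z=yg$ for some $y$ with $yf^{-1}$ infinite. So for $f,g\in W$ there are finitely many such $z$, and $W$ is a subsemigroup. It is proper, as there are maps with all fibres infinite, and it contains $S$. Hence $M\not\subseteq W$; otherwise $M=W\supseteq S$ by maximality, contrary to $S\not\subseteq M$. Take $q_0\in M\setminus W$. The set $K=\{x:xq_0^{-1}\text{ is infinite}\}$ is infinite, so by (i) there is $q_1\in M$ with $Kq_1=\mathbb N$. Put $q=q_0q_1\in M$. For each $x$ there is $y\in K$ with $yq_1=x$, and $xq^{-1}\supseteq yq_0^{-1}$ is infinite.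

**(d)** *There are $p_n\in P$ $(n\ge0)$ with pairwise disjoint images.* These are the disjoint copies of $\mathbb N$. Apply (ii) to an equivalence all of whose classes have size $2$: we get $p_0\in P$ whose image $A$ contains at most one point of each class, so $A$ is coinfinite. Let $u:\mathbb N\to\mathbb N\setminus A$ be injective. By (b) take $m\in M$ with $m=^*u$, and by (a) take $p''\in P$ whose image avoids the finite set $\{x:xm\ne xu\}$. Then $p':=p''m=p''u$ is in $M$ and injective, so $p'\in P$, and $\operatorname{im}p'\cap A=\emptyset$. Put $p_n=p_0p'^{\,n}\in P$. For $n<k$ we have $p_k=(p_0p'^{\,k-n-1})\,p'\,p'^{\,n}$, so $\operatorname{im}p_k\subseteq(\operatorname{im}p')p'^{\,n}$. As $p'^{\,n}$ is injective, this is disjoint from $Ap'^{\,n}=\operatorname{im}p_n$.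

**(e)** *$M=\mathcal T$.* Now we combine the pieces. Let $h\in\mathcal T$ be arbitrary. By (d) the points $xp_n$ are distinct for distinct pairs $(x,n)$. Define a map $u$ by choosing
$$(xp_n)u\in(xh)q^{-1},\quad\text{pairwise distinct over all pairs }(x,n),$$
and letting $u$ be the identity outside $\bigcup_n\operatorname{im}p_n$. The choice is possible because there are countably many pairs and the fibres of $q$ are infinite. Each fibre of $u$ has at most two points, so $u$ is finite-to-one, and $p_nuq=h$ for all $n$. By (b) take $m\in M$ with $m=^*u$. The finite set $\{x:xm\ne xu\}$ misses $\operatorname{im}p_n$ for some $n$, because these images are pairwise disjoint. For this $n$, $p_nm=p_nu$ and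
$$h=p_nuq=p_nmq\in M.$$
Hence $M=\mathcal T$, a contradiction. So $Z=\emptyset$ is impossible.

Steps 2, 3 and 4 cover all cases, so $F(Y)\le M$ for some infinite $Y$. As $F(Y)$ is infinite, so is $M\cap S$, and $M\cap S=\{\mathrm{id}\}$ is impossible. This proves Theorem B. $\blacksquare$

## A trichotomy for $F\not\subseteq M$

The proof of Theorem B gives the following structural refinement.

**Theorem C.** Let $M$ be a maximal subsemigroup of $\mathcal T$ with $F\not\subseteq M$. Then at least one of the following holds:

1. $M=\{m:zm=z\}\cup\mathrm{FR}$ for some $z\in\mathbb N$ (then $M\cap S$ is the stabiliser of $z$);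
2. $M=\operatorname{Stab}(\mathcal B)$ with $\mathcal B=\{B:T_B\subseteq M\}$ containing an infinite set. With $X=\{h:\mathbb N\setminus\{h\}\in\mathcal B\}$, $\operatorname{Sym}(X)\le M$, and if $X$ is finite also $F(\mathbb N\setminus X)\le M$;
3. $M=\operatorname{Stab}(\mathcal D)$ with $\mathcal D=\{\rho:K_\rho\subseteq M\}$ containing an equivalence with infinitely many classes. With $Q=\bigcup\{\{a,b\}:\rho_{ab}\in\mathcal D\}$, $\operatorname{Sym}(Q)\le M$, and if $Q$ is finite also $F(\mathbb N\setminus Q)\le M$.

Moreover, the semigroups in (1) are all maximal.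

*Proof.* If $\mathcal B$ contains an infinite set, Step 2 with Steps 2.1 and 2.3 gives (2). If $\mathcal D$ contains an equivalence with infinitely many classes, Step 3 with Steps 3.3 and 3.4 gives (3). Otherwise Step 4 applies: $Z\ne\emptyset$ by Step 4.2, $|Z|\le1$, and Step 4.1 gives (1); a permutation has infinite rank, so it lies in $M$ exactly if it fixes $z$. The maximality of $N_z=\{m:zm=z\}\cup\mathrm{FR}$ was proved in Example 1. $\square$

All three alternatives occur: the semigroups of Examples 1, 2 and 4 satisfy (1), (2) and (3) respectively.
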